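# When do $n$ independent Brownian paths keep meeting? Separation and closeness on manifolds with $\mathrm{Ric}\ge 0$

Throughout, $M$ is a complete, connected, non-compact Riemannian manifold with $\mathrm{Ric}\ge 0$, of dimension $d$. We write $\mu$ for its volume measure, $d(x,y)$ for the distance, $B(x,r)$ for the open geodesic ball, $V(x,r)=\mu(B(x,r))$, and we fix an integer $n\ge 2$. Letters $C,c$ are positive constants that may change from line to line; what they may depend on is said where it matters.

## 1. The function $g_x$ and the integral of its $n$-th power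

Everything in this lecture turns on one function of one variable:
$$g_x(r)=\int_r^\infty \frac{s\,ds}{V(x,s)}\in(0,\infty],\qquad x\in M,\ r>0. \tag{1}$$
In $\mathbb R^d$ with $d\ge3$ we have $V(x,s)=\omega_d s^d$, so $g_x(r)=\frac{r^{2-d}}{(d-2)\omega_d}$, a multiple of the classical Green function at distance $r$. In $\mathbb R^2$ and $\mathbb R$ we have $g_x\equiv\infty$.

Here is what it is for. In Section 4 we shall see that $g_x(d(x,y))$ is, up to constants, the density at $y$ of the expected time spent by a Brownian motion started at $x$. For $n$ independent Brownian motions started at $x$, the $n$-th power $g_x(d(x,y))^n$ then measures how likely it is that all of them come near $y$, and $\int g_x(d(x,y))^n\,d\mu(y)$ measures how much of $M$ is approached by all $n$ paths. Whether this integral converges at infinity decides whether the paths eventually stay apart. In this section we compute that integral in terms of volumes; no probability is needed yet. The volume quantity that comes out is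
$$I_n(x)=\int_1^\infty\frac{s^{2n-1}}{V(x,s)^{n-1}}\,ds .$$

The one geometric input here is the Bishop–Gromov theorem: since $\mathrm{Ric}\ge0$,
$$\frac{V(x,R)}{V(x,r)}\le\Big(\frac Rr\Big)^d\quad(0<r\le R),\qquad V(x,r)\le\omega_d r^d. \tag{2}$$
Letting $R\downarrow r$ in (2), the closed ball of radius $r$ has the same volume as the open one, so geodesic spheres have measure zero.

**Change of scale.** *For all $x$ and $r>0$,*
$$g_x(r/2)\le 2^{d-2}g_x(r),\qquad g_x(r)\ge 2^{-d}\,\frac{r^2}{V(x,r)}. \tag{3}$$
For the first, substitute $s=u/2$ and use (2): $g_x(r/2)=\frac14\int_r^\infty\frac{u\,du}{V(x,u/2)}\le\frac{2^d}{4}g_x(r)$. For the second, $g_x(r)\ge\int_r^{2r}\frac{s\,ds}{V(x,s)}\ge\frac{3r^2}{2V(x,2r)}\ge 2^{-d}\frac{r^2}{V(x,r)}$.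

**Change of base point.** *If $d(x,y)\le s/2$, then $V(y,s)\ge 2^{-d}V(x,s)$. Hence*
$$g_y(r)\le 2^d g_x(r)\quad\text{whenever } r\ge 2d(x,y). \tag{4}$$
Indeed $B(y,s)\supset B(x,s/2)$, and $V(x,s/2)\ge2^{-d}V(x,s)$ by (2). Consequently finiteness of $g_x(1)$ does not depend on $x$, and neither does finiteness of $I_n(x)$, because on bounded ranges of $s\ge1$ the integrands are bounded. Also, $g_x(1)<\infty$ gives $g_x(r)<\infty$ for every $r>0$.

The second inequality in (3) invites the question whether conversely $g_x(r)\le C\,r^2/V(x,r)$. It does not hold in general: if $V(x,s)=s^2(\log s)^2$ for large $s$, then $r^2/V(x,r)=(\log r)^{-2}$ while $g_x(r)=\int_r^\infty\frac{ds}{s(\log s)^2}=(\log r)^{-1}$. But after raising to a power and integrating, the converse is true, and this is exactly a Hardy inequality.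

**Hardy inequality.** *For $p\ge1$, measurable $f\ge0$ on $(0,\infty)$ and $F(r)=\int_r^\infty f$,*
$$\int_0^\infty F(r)^p\,r\,dr\le\Big(\frac p2\Big)^p\int_0^\infty\big(vf(v)\big)^p\,v\,dv. \tag{5}$$
To prove it, write $F(r)=\int_1^\infty r f(ru)\,du$. Let $\|\cdot\|$ be the norm of $L^p((0,\infty),r\,dr)$. For fixed $u$, the substitution $v=ru$ gives
$$\int_0^\infty (rf(ru))^p\,r\,dr=\int_0^\infty\Big(\frac{vf(v)}{u}\Big)^p\frac vu\,\frac{dv}{u}=u^{-p-2}\int_0^\infty(vf(v))^p\,v\,dv .$$
By Minkowski's integral inequality, $\|F\|\le\int_1^\infty u^{-1-2/p}\,du\cdot\|vf\|=\frac p2\|vf\|$, which is (5).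

**Lemma 1.** *Let $r_0>0$. Then*
$$2^{-d(n-1)}\int_{r_0}^\infty\frac{s^{2n-1}}{V(x,s)^{n-1}}ds\le\int_{r_0}^\infty g_x(s)^{n-1}s\,ds\le\Big(\frac{n-1}2\Big)^{n-1}\int_{r_0}^\infty\frac{s^{2n-1}}{V(x,s)^{n-1}}\,ds. \tag{6}$$
*In particular, if $I_n(x)<\infty$ then $g_x(r)<\infty$ for all $r>0$.*

**Proof.** The left inequality is (3) raised to the power $n-1$ and multiplied by $s$. The right one is (5) with $p=n-1$ and $f(s)=\mathbf 1_{\{s\ge r_0\}}\,s/V(x,s)$, because then $F=g_x$ on $[r_0,\infty)$ and $(vf(v))^{n-1}v=v^{2n-1}/V(x,v)^{n-1}$ for $v\ge r_0$. If $I_n(x)<\infty$, the right side is finite for every $r_0>0$, so $g_x$ is finite almost everywhere, and everywhere since it is decreasing. $\square$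

For $n=2$ the right half is just Fubini: $\int_{r_0}^\infty g_x(s)\,s\,ds=\int_{r_0}^\infty\frac{v}{V(x,v)}\cdot\frac{v^2-r_0^2}{2}\,dv\le\frac12\int_{r_0}^\infty\frac{v^3}{V(x,v)}\,dv$.

**Layer cake.** Assume $g_x(1)<\infty$. Then $g_x$ is locally absolutely continuous, $g_x'(s)=-s/V(x,s)$ for almost every $s$, and $g_x(s)\to0$ as $s\to\infty$, so for $0<\rho\le R<\infty$
$$g_x(\rho)^n=g_x(R)^n+n\int_\rho^R g_x(s)^{n-1}\frac{s}{V(x,s)}\,ds,\qquad g_x(\rho)^n=n\int_\rho^\infty g_x(s)^{n-1}\frac{s}{V(x,s)}\,ds. \tag{7}$$
Put $\rho=d(x,y)$ in the second identity and integrate over $\{y:d(x,y)\ge r_0\}$. By Fubini, the weight at $s$ is $\mu\{r_0\le d(x,y)<s\}\le V(x,s)$, which cancels the denominator: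
$$\int_{\{d(x,y)\ge r_0\}}g_x(d(x,y))^n\,d\mu(y)\le n\int_{r_0}^\infty g_x(s)^{n-1}s\,ds. \tag{8}$$
Together, (6) and (8) say that $I_n(x)<\infty$ makes $\int g_x(d(x,y))^n\,d\mu(y)$ finite away from $x$.

## 2. Asymptotic separation, asymptotic closeness, and what will be proved

Let $\xi$ be Brownian motion on $M$, meaning the diffusion generated by the Laplace–Beltrami operator $\Delta$, and let $\xi_1,\dots,\xi_n$ be independent copies with arbitrary starting points. We follow the tails $\xi_i([T,\infty))$ and thicken each of them to its $\varepsilon$-neighborhood, the open set of points at distance less than $\varepsilon$ from it.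

**Definition.** The trajectories are *asymptotically separated* if there is $\varepsilon>0$ such that, with probability 1, there exists $T>0$ for which no single point of $M$ lies in the $\varepsilon$-neighborhoods of all $n$ tails $\xi_1([T,\infty)),\dots,\xi_n([T,\infty))$. They are *asymptotically close* if for every $\varepsilon>0$ and every $T>0$, with probability 1, some point of $M$ lies in all $n$ of these $\varepsilon$-neighborhoods.

Note that the times are not synchronized: the paths may pass near the common point at different times. For example, any number of Brownian motions on $\mathbb R$ are asymptotically close, because each returns to $0$ at arbitrarily large times, so $0$ lies in all the neighborhoods. Close paths are never separated: fix $\varepsilon$ and apply closeness to all integers $T$; almost surely the common intersection is non-empty for every integer $T$, hence for every $T$, since the tails shrink as $T$ grows.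

These events are measurable. An intersection of open neighborhoods is open, so it is non-empty if and only if it contains a point of a fixed countable dense set, and whether a given point is in the neighborhood of a tail can be read off from the continuous path at rational times.

The conjecture we study appears in "Asymptotic separation for independent trajectories of Markov processes" (https://www.math.uni-bielefeld.de/~grigor/coueps.pdf). Write
$$J_n(x)=\int_1^\infty\frac{ds}{V\big(x,s^{\frac{n-1}{2n}}\big)} .$$

**Conjecture.** *If $M$ has non-negative Ricci curvature and positive injectivity radius, and if $J_n(x)<\infty$ for some $x\in M$, then any $n$ independent Brownian trajectories are asymptotically separated.*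

It is true. Positive injectivity radius is not needed, every $\varepsilon$ works, and the integral condition can be weakened to a sharp one. Recall that throughout $M$ is complete, connected, non-compact with $\mathrm{Ric}\ge0$, and $n\ge2$.

**Theorem A.** *If $I_n(x)<\infty$ for some $x$, then for every $\varepsilon>0$ and all starting points, almost surely there is $T$ such that the $\varepsilon$-neighborhoods of $\xi_1([T,\infty)),\dots,\xi_n([T,\infty))$ have empty common intersection.*

**Corollary (the conjecture).** *If $J_n(x)<\infty$ for some $x$, then $I_n(x)<\infty$. Hence any $n$ independent Brownian trajectories are asymptotically separated.*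

**Theorem B (converse).** *Suppose there are $o\in M$ and $c_0>0$ with $V(z,s)\ge c_0V(o,s)$ for all $z\in M$, $s\ge1$. If $I_n(o)=\infty$, then any $n$ independent Brownian trajectories are asymptotically close. So in this class they are asymptotically separated if and only if $I_n(o)<\infty$, and asymptotically close otherwise.*

**Theorem C (sharpness).** *For $n\ge2$ and $b\in\mathbb R$ there is a 5-dimensional $M$ with sectional curvature $\ge0$ and positive injectivity radius, satisfying the hypothesis of Theorem B, with $V(o,r)\asymp r^{\frac{2n}{n-1}}(\log r)^b$ for large $r$. On it, $n$ trajectories are separated if $b>\frac1{n-1}$ and close if $b\le\frac1{n-1}$; the integral $J_n$ converges if and only if $b>1$. Therefore:*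

* *For $n=2$ the condition $J_2<\infty$ is equivalent to $I_2<\infty$, so within the class of Theorem B it is necessary and sufficient. For $n\ge3$ it is sufficient but not necessary.*
* *For $q>0$, the condition $\int_1^\infty\big(s^{2n/(n-1)}/V(x,s)\big)^q\frac{ds}s<\infty$ implies separation on all $M$ with $\mathrm{Ric}\ge0$ if and only if $q\le n-1$. (The conjecture is $q=1$; Theorem A is $q=n-1$.)*

No converse is claimed for arbitrary $M$ with $\mathrm{Ric}\ge0$ without the volume hypothesis of Theorem B. In $\mathbb R^d$ that hypothesis holds with $c_0=1$.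

## 3. Euclidean space by hand

In $\mathbb R^d$, $d\ge3$, a Brownian motion from $x$ hits the ball of radius $\delta$ about $z$ with probability $(\delta/|x-z|)^{d-2}$ if $|x-z|\ge\delta$. Let all $n$ paths start at $0$ and look at the balls of radius $\delta$ around the lattice points $z\in\mathbb Z^d$. The expected number of such balls, away from the origin, that are hit by all paths is a constant times
$$\sum_{z\ne0}|z|^{-n(d-2)},\quad\text{comparable with}\quad\int_1^\infty r^{d-1-n(d-2)}\,dr,$$
which converges if and only if $n(d-2)>d$, that is, $d>\frac{2n}{n-1}$. For $n=2$ this means $d\ge5$; for $n=3$ it means $d\ge4$; for $n\ge4$ every $d\ge3$ will do.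

When the sum converges, Borel–Cantelli says that almost surely only finitely many balls are hit by all paths. Each path leaves those finitely many balls forever, so the paths separate; with $\delta$ large compared to the mesh of the lattice this is already the proof of separation in $\mathbb R^d$. Here $I_n$ is a constant times $\int_1^\infty s^{2n-1-d(n-1)}\,ds$ and $J_n$ is a constant times $\int_1^\infty s^{-d(n-1)/(2n)}\,ds$; both converge exactly when $d>\frac{2n}{n-1}$, in agreement with the direct computation.

When the sum diverges, for instance for two paths in $\mathbb R^4$, Borel–Cantelli is silent: its converse half requires some independence, and the events "all paths hit the ball at $z$" for different $z$ are produced by the same $n$ paths. Section 8 deals with this.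

## 4. From $g_x$ to hitting probabilities

Now we justify the probabilistic reading of $g_x$. Let $p(t,x,y)$ be the heat kernel, that is, the transition density of $\xi$ with respect to $\mu$; let $P_t$ be the heat semigroup and $\mathbb P_x$ the law of $\xi$ started at $x$. We use two classical facts for $\mathrm{Ric}\ge0$.

**Li–Yau bounds** (Acta Math. 156 (1986)). For all $t>0$ and $x,y\in M$,
$$\frac{c}{V(x,\sqrt t)}e^{-C\,d(x,y)^2/t}\le p(t,x,y)\le\frac{C}{V(x,\sqrt t)}e^{-c\,d(x,y)^2/t}. \tag{9}$$
The bounds are usually written with $V(x,\sqrt t)^{1/2}V(y,\sqrt t)^{1/2}$ in place of $V(x,\sqrt t)$. Since $B(y,\sqrt t)\subset B(x,\sqrt t+d(x,y))$, (2) gives $V(y,\sqrt t)\le(1+d(x,y)/\sqrt t)^dV(x,\sqrt t)$, and the same with $x,y$ exchanged; the polynomial factor is absorbed by changing the constants in the exponential.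

**Yau's theorems.** $M$ is stochastically complete, so $\xi$ lives forever (1978), and positive harmonic functions on $M$ are constant (1975).

**Lemma 2 (Green function).** *Let $G(x,y)=\int_0^\infty p(t,x,y)\,dt$. If $g_x(1)<\infty$, then for all $y\ne x$, with $r=d(x,y)$,*
$$c\,g_x(r)\le G(x,y)\le C\,g_x(r), \tag{10}$$
*where $c,C$ depend only on the constants in (9) and on $d$.*

**Proof.** We split the time integral at $t=r^2$. For $t\ge r^2$ the exponentials in (9) lie between positive constants, so $\int_{r^2}^\infty p\,dt$ lies between constant multiples of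
$$\int_{r^2}^\infty\frac{dt}{V(x,\sqrt t)}=2\int_r^\infty\frac{s\,ds}{V(x,s)}=2g_x(r).$$
This is the lower bound and half of the upper bound. For $t\le r^2$, (2) gives $V(x,\sqrt t)\ge(\sqrt t/r)^dV(x,r)$; with $t=r^2u$,
$$\int_0^{r^2}p\,dt\le\frac{C}{V(x,r)}\int_0^{r^2}\Big(\frac{t}{r^2}\Big)^{-d/2}e^{-cr^2/t}\,dt=\frac{C\,r^2}{V(x,r)}\int_0^1u^{-d/2}e^{-c/u}\,du\le C\,g_x(r),$$
using (3) at the end. $\square$

**Lemma 3 (hitting bound).** *For $\delta>0$, $x,z\in M$, $t_0\ge0$,*
$$\mathbb P_x\big(\xi([t_0,\infty))\cap B(z,\delta)\ne\emptyset\big)\le C\delta^{-2}\int_{t_0}^\infty\mathbb P_x(\xi_t\in B(z,2\delta))\,dt. \tag{11}$$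

**Proof.** The point is that a path which enters $B(z,\delta)$ typically lingers in $B(z,2\delta)$ for a time of order $\delta^2$. Let $\tau=\inf\{t\ge t_0:\xi_t\in B(z,\delta)\}$. On $\{\tau<\infty\}$ the point $w=\xi_\tau$ satisfies $d(w,z)\le\delta$, so $B(w,\delta)\subset B(z,2\delta)$. For any such $w$ and $t\in[\delta^2,2\delta^2]$, (9) and (2) give
$$\mathbb P_w(\xi_t\in B(w,\delta))\ge V(w,\delta)\,\frac{c\,e^{-C}}{V(w,\sqrt2\,\delta)}\ge c\,e^{-C}\,2^{-d/2}.$$
Hence the expected time spent in $B(w,\delta)$ by a path started at $w$ is at least $c\delta^2$. By the strong Markov property at $\tau$, the integral on the right of (11) is at least $c\,\delta^2\,\mathbb P_x(\tau<\infty)$. $\square$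

**Lemma 4 (transience).** *If $g_x(1)<\infty$, then $\mathbb P_x$-almost surely $\xi$ leaves every ball forever.*

**Proof.** By (9), $\int_1^\infty\mathbb P_x(\xi_t\in B(z,2\delta))\,dt\le C\,V(z,2\delta)\int_1^\infty\frac{dt}{V(x,\sqrt t)}=2C\,V(z,2\delta)\,g_x(1)<\infty$. So the right side of (11) tends to $0$ as $t_0\to\infty$. The events on the left of (11) decrease in $t_0$, so the probability of visiting $B(z,\delta)$ at arbitrarily large times is $0$. Apply this to $B(z,k)$, $k=1,2,\dots$, for one fixed $z$. $\square$

## 5. Counting the balls hit by all $n$ paths: proof of Theorem A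

**The net.** Fix $\varepsilon>0$ and let $D\subset M$ be a maximal set of points with pairwise distances $\ge\varepsilon$. Closed balls of $M$ are compact, so $D$ is locally finite and countable. The balls $B(z,\varepsilon/2)$, $z\in D$, are disjoint, and by maximality every point of $M$ is at distance $<\varepsilon$ from $D$. Put
$$h_x(z)=\mathbb P_x\big(\xi\text{ hits }B(z,2\varepsilon)\big).$$

**Where a direct imitation of Section 3 stops.** Lemmas 2 and 3 suggest $h_x(z)\le C_\varepsilon\,g_x(d(x,z))$, since $V(z,4\varepsilon)\le\omega_d(4\varepsilon)^d$. So one is led to $\sum_{z\in D}g_x(d(x,z))^n$, and wants to compare it with $\int g_x(d(x,y))^n\,d\mu(y)$. Each $z$ owns the ball $B(z,\varepsilon/2)$, so the comparison costs a factor $1/V(z,\varepsilon/2)$, and one needs $\inf_zV(z,\varepsilon/2)>0$. Under $\mathrm{Ric}\ge0$ alone we have no such lower bound, and one would look to the injectivity radius hypothesis for it.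

The remedy is not to discard the volume factor in the hitting bound. A ball of tiny volume is also hit with tiny probability: we really have $h_x(z)\le C_\varepsilon V(z,4\varepsilon)g_x(d(x,z))$. Its $n$-th power contains $V(z,4\varepsilon)^n$, of which we need only *one* factor to pass to the integral; the other $n-1$ may be bounded above by a constant. A lower bound on volumes is never used.

**Step 1: set-up.** Assume $I_n(x)<\infty$ for one $x$, hence for all $x$. By Lemma 1, $g_x$ is finite on $(0,\infty)$ for every $x$, so Lemmas 2 and 4 apply. Constants $C_\varepsilon$ may depend on $\varepsilon$, $d$, $n$ and the constants in (9).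

**Step 2: $\sum_{z\in D}h_x(z)^n<\infty$ for every $x$.** This step is the summability that Borel–Cantelli will need. Only finitely many $z\in D$ satisfy $d(x,z)<8\varepsilon$, and they contribute at most their number. Let $d(x,z)\ge8\varepsilon$. Apply (11) with $\delta=2\varepsilon$ and $t_0=0$:
$$h_x(z)\le C_\varepsilon\int_{B(z,4\varepsilon)}G(x,y)\,d\mu(y).$$
For $y\in B(z,4\varepsilon)$ we have $d(x,y)\ge d(x,z)-4\varepsilon\ge d(x,z)/2$, so by (10) and (3), $G(x,y)\le C\,g_x(d(x,z)/2)\le C\,g_x(d(x,z))$. Therefore
$$h_x(z)\le C_\varepsilon\,V(z,4\varepsilon)\,g_x(d(x,z)).$$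
By (2),
$$V(z,4\varepsilon)^n\le\big(\omega_d(4\varepsilon)^d\big)^{n-1}V(z,4\varepsilon)\le\big(\omega_d(4\varepsilon)^d\big)^{n-1}8^d\,V(z,\varepsilon/2).$$
For $y\in B(z,\varepsilon/2)$ we have $d(x,y)\ge7\varepsilon$ and $d(x,z)\ge d(x,y)-\varepsilon/2\ge d(x,y)/2$, so $g_x(d(x,z))\le C\,g_x(d(x,y))$ by (3). Hence $V(z,\varepsilon/2)\,g_x(d(x,z))^n\le C\int_{B(z,\varepsilon/2)}g_x(d(x,y))^n\,d\mu(y)$. Summing over the disjoint balls and using (8) and (6),
$$\sum_{z\in D,\ d(x,z)\ge8\varepsilon}h_x(z)^n\le C_\varepsilon\int_{\{d(x,y)\ge7\varepsilon\}}g_x(d(x,y))^n\,d\mu(y)\le C_\varepsilon\int_{7\varepsilon}^\infty g_x(s)^{n-1}s\,ds<\infty.$$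

**Step 3: only finitely many balls are hit by all paths.** This step passes from one starting point to $n$ of them. Let $\xi_i$ start at $x_i$ and let $E_z=\{\text{all }\xi_i\text{ hit }B(z,2\varepsilon)\}$. By independence and Hölder's inequality with $n$ exponents equal to $n$,
$$\sum_{z\in D}\mathbb P(E_z)=\sum_{z\in D}\prod_{i=1}^nh_{x_i}(z)\le\prod_{i=1}^n\Big(\sum_{z\in D}h_{x_i}(z)^n\Big)^{1/n}<\infty.$$
By Borel–Cantelli, almost surely only finitely many $E_z$ occur.

**Step 4: conclusion.** This step translates the net statement into one about neighborhoods. By Lemma 4, almost surely there is $T$ such that no $\xi_i([T,\infty))$ meets any of the finitely many balls $B(z,2\varepsilon)$ for which $E_z$ occurs. Suppose some $q$ were in the $\varepsilon$-neighborhoods of all $\xi_i([T,\infty))$. Choose $z\in D$ with $d(z,q)<\varepsilon$. Each $\xi_i([T,\infty))$ contains a point within $\varepsilon$ of $q$, hence within $2\varepsilon$ of $z$. So every $\xi_i([T,\infty))$ meets $B(z,2\varepsilon)$; in particular $E_z$ occurs, which contradicts the choice of $T$.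 Theorem A is proved. $\blacksquare$

## 6. From $J_n<\infty$ to $I_n<\infty$: the conjecture

Put $\beta=\frac{2n}{n-1}$. The purpose of this section is to compare two integrals of $f(r)=r^\beta/V(x,r)$ against $dr/r$, one of $f$ itself and one of $f^{n-1}$.

Substitute $s=r^\beta$ in $J_n$: then $s^{\frac{n-1}{2n}}=r$ and $ds=\beta r^{\beta-1}dr$, so
$$J_n(x)=\beta K,\qquad K=\int_1^\infty\frac{r^{\beta-1}}{V(x,r)}\,dr=\int_1^\infty f(r)\,\frac{dr}r. \tag{12}$$
On the other hand $\beta(n-1)=2n$, so
$$I_n(x)=\int_1^\infty f(r)^{n-1}\,\frac{dr}r. \tag{13}$$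

Suppose $J_n(x)<\infty$, so $K<\infty$. In general, integrability of $f$ does not give integrability of $f^{n-1}$, because $f$ could have high narrow peaks. Bishop–Gromov forbids such peaks: for $r\ge1$,
$$K\ge\int_r^{2r}\frac{s^{\beta-1}}{V(x,s)}\,ds\ge\frac{r^{\beta-1}\cdot r}{V(x,2r)}\ge2^{-d}f(r),$$
so $f\le2^dK$ on $[1,\infty)$. Since $n-1\ge1$,
$$I_n(x)\le(2^dK)^{n-2}\int_1^\infty f(r)\,\frac{dr}r=(2^dK)^{n-2}K<\infty.$$
Theorem A applies, and the Corollary, that is, the conjecture, is proved. $\blacksquare$

## 7. A zero–one law and the recurrent case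

We turn to Theorem B. We shall be able to show only that closeness has *positive* probability; the following lemma upgrades this to probability 1.

**Lemma 5.** *Let $A$ be an event determined by the paths $\xi_1,\dots,\xi_n$ ($n\ge1$ here) that is invariant under time shifts of each path separately: replacing one path $\xi_i(\cdot)$ by $\xi_i(t+\cdot)$ does not affect whether $A$ occurs. Then $u(x_1,\dots,x_n)=\mathbb P_{x_1,\dots,x_n}(A)$ is constant, and the constant is $0$ or $1$.*

**Proof.** First, $u$ is constant. By shift invariance in the first path, the Markov property and independence, $u(x_1,x_2,\dots,x_n)=\mathbb E\,u(\xi_1(t),x_2,\dots,x_n)$. So as a function of $x_1$ it satisfies $u=P_tu$ for all $t>0$. Since $P_t$ maps bounded measurable functions to smooth ones and $P_tu$ solves the heat equation, $u$ is smooth in $x_1$ and $\Delta u=\partial_tP_tu=0$. Then $u+1$ is a positive harmonic function of $x_1$, constant by Yau's theorem. The same holds in every variable, so $u$ is constant.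

Next, the constant is $0$ or $1$. Let $\mathcal F_t$ be the $\sigma$-algebra generated by all the paths up to time $t$. Shifting every path by $t$ and using the Markov property, $\mathbb P(A\mid\mathcal F_t)=u(\xi_1(t),\dots,\xi_n(t))$. By Lévy's theorem the left side tends to $\mathbf 1_A$ almost surely, while the right side is the constant $u$. So $\mathbf 1_A=u$ almost surely, and $u\in\{0,1\}$. $\square$

**The event for Theorem B.** Fix $\varepsilon$. Let $A_T$ be the event that the $\varepsilon$-neighborhoods of all $\xi_i([T,\infty))$ have a common point, and $A=\bigcap_{T>0}A_T$. The events $A_T$ decrease in $T$. Shifting one path by $t$ turns $A_T$ into an event contained in $A_T$ and containing $A_{T+t}$; intersecting over $T$, we see that $A$ is invariant under shifts of each path separately. By Lemma 5, $\mathbb P(A)$ is the same for all starting points and is $0$ or $1$. Closeness says that $\mathbb P(A)=1$ for every $\varepsilon$. So it suffices to show that $\mathbb P(A)>0$ when all paths start at $o$; and since smaller $\varepsilon$ is a stronger statement,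 we may assume $\varepsilon\in(0,\frac18]$.

From now on write $g=g_o$, $V(s)=V(o,s)$, $|z|=d(o,z)$.

**Recurrent case: $g(1)=\infty$.** Here the paths all return to $o$'s vicinity forever, so there is nothing to estimate. In this case (9) gives $G\equiv\infty$, and then $\xi$ almost surely visits every non-empty open set at arbitrarily large times (see Grigor'yan, Bull. AMS 36 (1999)). We need this only for $U=B(o,\varepsilon)$, and here is a direct argument.

Let $h_T(x)=\mathbb P_x(\xi\text{ visits }U\text{ at some time}\ge T)$. As $T\to\infty$ it decreases to $v(x)=\mathbb P_x(\xi\text{ visits }U\text{ at arbitrarily large times})$, which by Lemma 5 with $n=1$ is identically $0$ or identically $1$. Suppose $v\equiv0$. For $T>0$ the function $h_T=P_Th_0$ is continuous, so by Dini's theorem $h_T\to0$ uniformly on the compact set $\overline U$, and we can fix $T$ with $h_T\le\frac12$ on $\overline U$. For $N>T$ let $S_N=\sup_{x\in\overline U}\mathbb E_x\int_0^N\mathbf 1_U(\xi_t)\,dt\le N$. The time spent in $U$ during $[0,N]$ is at most $T$ plus the time spent there during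 $[\tau,\tau+N]$, where $\tau$ is the first time $\ge T$ at which $\xi$ enters $U$; since $\xi_\tau\in\overline U$, the strong Markov property gives $S_N\le T+\frac12S_N$, so $S_N\le2T$. Letting $N\to\infty$, $\int_0^\infty\mathbb P_o(\xi_t\in U)\,dt\le2T$. But by (9) this integral is at least
$$c\,V(o,\varepsilon)\,e^{-C\varepsilon^2}\int_1^\infty\frac{dt}{V(o,\sqrt t)}=2c\,V(o,\varepsilon)\,e^{-C\varepsilon^2}g(1)=\infty,$$
a contradiction. So $v\equiv1$. Then almost surely every $\xi_i$ visits $B(o,\varepsilon)$ after every time $T$, so $o$ lies in all the neighborhoods and $A$ occurs.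

**From now on $g(1)<\infty$.**

**Reduction to far-away meetings.** This step replaces "late" by "far", which is what our estimates see. Let all $\xi_i$ start at $o$. For $r_0\ge1$ let $A'_{r_0}$ be the event that some $z$ with $|z|>r_0$ has $B(z,\varepsilon)$ hit by all $\xi_i$. We shall prove in Section 8:
$$\mathbb P(A'_{r_0})\ge c>0\quad\text{with $c$ independent of }r_0. \tag{14}$$
This is enough. The events $A'_{r_0}$ decrease in $r_0$, so $\mathbb P\big(\bigcap_{r_0}A'_{r_0}\big)\ge c$. On this intersection there are $z_k$ with $|z_k|\to\infty$ whose $\varepsilon$-balls are hit by all the paths. Given $T$, the sets $\xi_i([0,T])$ are bounded, so for large $k$ they do not meet $B(z_k,\varepsilon)$; the hits occur after $T$, and $z_k$ is in the $\varepsilon$-neighborhoods of all $\xi_i([T,\infty))$. So $A_T$ occurs for every $T$, that is, $A$ occurs, and $\mathbb P(A)\ge c>0$.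

## 8. The second moment of the common occupation: proof of Theorem B

As noted in Section 3, divergence of the expected number of meetings does not by itself produce meetings, because the events at different places are dependent. We show instead that the total amount of meeting has a second moment bounded by a multiple of the squared first moment. Occupation times are more convenient than hitting events, because their joint moments are integrals of Green functions.

Constants may depend on $\varepsilon\in(0,\frac18]$, $M$, $o$, $c_0$, $n$, but not on $r_0$ or $R$. For $r_0\ge1$ and $R>r_0$ put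
$$B_z=B(z,\varepsilon),\qquad L_i(z)=\int_0^\infty\mathbf 1_{\{\xi_i(t)\in B_z\}}dt,\qquad\Omega_R=\{z:r_0<|z|<R\},$$
$$Q=\int_{\Omega_R}\prod_{i=1}^nL_i(z)\,d\mu(z),\qquad m_R=\int_{\Omega_R}g(|z|)^n\,d\mu(z).$$
If $Q>0$, then some $z\in\Omega_R$ has all $L_i(z)>0$, so $A'_{r_0}$ occurs. All $\xi_i$ start at $o$, so the $L_i$ are independent and identically distributed; write $L$ for one of them.

**Uniform facts.** By (2) and the hypothesis, $\varepsilon^dc_0V(o,1)\le\varepsilon^dV(z,1)\le V(z,\varepsilon)\le\omega_d\varepsilon^d$, so $c\le V(z,\varepsilon)\le C$ for all $z$. The hypothesis also gives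
$$g_z(r)\le c_0^{-1}g(r)\qquad(z\in M,\ r\ge1). \tag{15}$$

**Step 1: first moment.** We show $\mathbb EQ\ge c\,m_R$. Let $|z|\ge1$ and $y\in B_z$. Since $\varepsilon\le\frac18$, $|z|/2\le|y|\le2|z|$. By (10) and (3), $c\,g(|z|)\le G(o,y)\le C\,g(|z|)$. As $\mathbb EL(z)=\int_{B_z}G(o,y)\,d\mu(y)$ and $c\le\mu(B_z)\le C$,
$$c\,g(|z|)\le\mathbb EL(z)\le C\,g(|z|)\qquad(|z|\ge1). \tag{16}$$
By independence, $\mathbb EQ=\int_{\Omega_R}(\mathbb EL(z))^n\,d\mu(z)\ge c\,m_R$.

**Step 2: two-point function of one path.** This step bounds $\mathbb E[L(z)L(w)]$ by splitting according to which ball is visited first. By the Markov property,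
$$\mathbb E[L(z)L(w)]=\int_{B_z}\int_{B_w}\big[G(o,y)G(y,y')+G(o,y')G(y',y)\big]d\mu(y')\,d\mu(y).$$
So with $K(z,w)=\sup_{y\in B_z}\int_{B_w}G(y,y')\,d\mu(y')$,
$$\mathbb E[L(z)L(w)]\le\mathbb EL(z)\,K(z,w)+\mathbb EL(w)\,K(w,z). \tag{17}$$

**Step 3: bound on $K$.** We claim
$$K(z,w)\le C\,k_z(d(z,w)),\qquad k_z(\rho)=g_z(\max(\rho,1)). \tag{18}$$
Let $y\in B_z$ and $\rho=d(z,w)$. Since $d(y,z)\le\frac18$, (4) gives $g_y(r)\le2^dg_z(r)$ for $r\ge1$.

If $\rho\ge1$ and $y'\in B_w$, then $d(y,y')\ge\rho-\frac14\ge\rho/2$, so by (10), (3) and (4), $G(y,y')\le C\,g_y(\rho/2)\le C\,g_y(\rho)\le C\,g_z(\rho)$. Integrating over $B_w$, whose volume is at most $C$, gives (18).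

If $\rho<1$, then $B_w\subset B(y,2)$. Bounding the probability by $1$ up to time $1$ and using (9) afterwards,
$$\int_{B(y,2)}G(y,y')\,d\mu(y')=\int_0^\infty\mathbb P_y(\xi_t\in B(y,2))\,dt\le1+\int_1^\infty\frac{C\,V(y,2)}{V(y,\sqrt t)}\,dt=1+2C\,V(y,2)\,g_y(1)\le C,$$
because $V(y,2)\le2^d\omega_d$ and $g_y(1)\le2^dg_z(1)\le2^dc_0^{-1}g(1)$. On the other side, $g_z(1)\ge2^{-d}/V(z,1)\ge2^{-d}/\omega_d$ by (3) and (2). So $K(z,w)\le C\le C\,g_z(1)=C\,k_z(\rho)$.

**Step 4: second moment as a double integral.** By Tonelli and independence, $\mathbb EQ^2=\iint_{\Omega_R^2}(\mathbb E[L(z)L(w)])^n\,d\mu(z)\,d\mu(w)$. Use (17), $(a+b)^n\le2^{n-1}(a^n+b^n)$ and the symmetry between $z$ and $w$, then (16) and (18):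
$$\mathbb EQ^2\le C\int_{\Omega_R}g(|z|)^n\Big(\int_{\Omega_R}k_z(d(z,w))^n\,d\mu(w)\Big)d\mu(z). \tag{19}$$
If we can bound the inner integral by $C\,m_R$ uniformly in $z\in\Omega_R$, we get $\mathbb EQ^2\le C\,m_R^2$.

**Step 5: the inner integral.** Here the layer cake formula is applied around $z$ instead of $o$. Let $z\in\Omega_R$; then $\Omega_R\subset B(z,2R)$. By (7), for $\rho\le2R$,
$$k_z(\rho)^n=g_z(2R)^n+n\int_{\max(\rho,1)}^{2R}g_z(s)^{n-1}\frac{s\,ds}{V(z,s)}.$$
Put $\rho=d(z,w)$ and integrate over $w\in\Omega_R$. By Fubini the weight at $s$ is at most $\mu\{w:d(z,w)<s\}=V(z,s)$, so with (15)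
$$\int_{\Omega_R}k_z(d(z,w))^n\,d\mu(w)\le g_z(2R)^nV(z,2R)+n\int_1^{2R}g_z(s)^{n-1}s\,ds\le C\Big[g(R)^nV(R)+\int_1^{2R}g(s)^{n-1}s\,ds\Big]. \tag{20}$$
In the first term we used $g_z(2R)\le c_0^{-1}g(2R)\le c_0^{-1}g(R)$ and $V(z,2R)\le V(o,3R)\le3^dV(R)$.

**Step 6: lower bound for $m_R$.** We show that $m_R$ dominates the bracket in (20). Since $g(1)<\infty$, $V(s)\to\infty$ (otherwise $\int_1^\infty s\,ds/V(s)$ would diverge). Choose $r_1\ge r_0$ with $V(s)\ge2V(r_0)$ for $s\ge r_1$. Spheres have measure zero, so $\mu\{r_0<|z|<s\}=V(s)-V(r_0)$ for $s>r_0$. By (7) and Fubini, for $R\ge r_1$ (with $R>r_0$),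
$$m_R=g(R)^n\big(V(R)-V(r_0)\big)+n\int_{r_0}^Rg(s)^{n-1}\frac s{V(s)}\big(V(s)-V(r_0)\big)ds\ge\frac12\Big[g(R)^nV(R)+n\int_{r_1}^Rg(s)^{n-1}s\,ds\Big]. \tag{21}$$

It remains to compare $\int_1^{2R}$ with $\int_{r_1}^R$. This is where $I_n(o)=\infty$ enters: by (3), $g(s)^{n-1}s\ge c\,s^{2n-1}/V(s)^{n-1}$, so $\int_{r_1}^Rg^{n-1}s\,ds\to\infty$ as $R\to\infty$. Hence for large $R$, depending on $r_0$, the finite number $\int_1^{r_1}g^{n-1}s\,ds$ is at most $\int_{r_1}^Rg^{n-1}s\,ds$. Moreover, for $R\ge2r_1$, putting $s=2u$ and using that $g$ decreases,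
$$\int_R^{2R}g(s)^{n-1}s\,ds=4\int_{R/2}^Rg(2u)^{n-1}u\,du\le4\int_{r_1}^Rg(u)^{n-1}u\,du.$$
So $\int_1^{2R}g^{n-1}s\,ds\le6\int_{r_1}^Rg^{n-1}s\,ds$ for $R\ge R(r_0)$, and by (21) the right side of (20) is at most $C\,m_R$ with $C$ independent of $r_0$. It is important that $r_0$ affects only how large $R$ must be, and not the constant.

**Step 7: conclusion.** For $R\ge R(r_0)$, (19) and Step 6 give $\mathbb EQ^2\le C\,m_R^2$, and $0<m_R<\infty$: positivity is (21), and finiteness holds because $\Omega_R$ has finite volume and $g\le g(1)$ there. By Cauchy–Schwarz, $\mathbb EQ=\mathbb E[Q\mathbf 1_{\{Q>0\}}]\le(\mathbb EQ^2)^{1/2}\,\mathbb P(Q>0)^{1/2}$, so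
$$\mathbb P(A'_{r_0})\ge\mathbb P(Q>0)\ge\frac{(\mathbb EQ)^2}{\mathbb EQ^2}\ge c>0$$
with $c$ independent of $r_0$. This is (14). By the reduction in Section 7, $\mathbb P(A)>0$, so $\mathbb P(A)=1$ for all starting points by Lemma 5. This holds for every $\varepsilon\in(0,\frac18]$, hence for every $\varepsilon>0$, so the trajectories are asymptotically close. If instead $I_n(o)<\infty$, they are separated by Theorem A; and close trajectories are not separated, by Section 2. Theorem B is proved. $\blacksquare$

For instance, in $\mathbb R^d$ with $d\le\frac{2n}{n-1}$ Theorem B gives closeness: two paths in $\mathbb R^4$, and three in $\mathbb R^3$, are asymptotically close. These are the borderline cases left open by the computation in Section 3.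

## 9. Rotationally symmetric metrics on $\mathbb R^5$ with volume growth $r^{\frac{2n}{n-1}}(\log r)^b$: proof of Theorem C

To locate the exact threshold we need manifolds whose volume growth sits at the critical power $\beta=\frac{2n}{n-1}$ with a logarithmic correction. We take a metric $dr^2+f(r)^2d\theta^2$ on $\mathbb R^5$, where $d\theta^2$ is the round metric on $S^4$. For $f(r)=r$ this is Euclidean space. In general, planes containing $\partial_r$ have curvature $-f''/f$, planes tangent to the spheres $\{r=\text{const}\}$ have curvature $(1-f'^2)/f^2$, and the curvature of any other plane is a convex combination of these two.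

**Step 1: construction.** We want $f^4$ to behave like $r^{\beta-1}(\log r)^b$ while $f$ is concave with $0<f'\le1$. Here $\beta-1=\frac{n+1}{n-1}\in(1,3]$. Let
$$F(r)=\big(r^{\beta-1}(\log r)^b\big)^{1/4},$$
which is $r^a(\log r)^{b/4}$ with $a=\frac{\beta-1}4\in(\frac14,\frac34]$. As $r\to\infty$, $F'\sim a\,r^{a-1}(\log r)^{b/4}$ and $F''\sim a(a-1)\,r^{a-2}(\log r)^{b/4}$. Since $0<a<1$, for large $r$ we have $F'>0$, $F''<0$, $F'<1$; moreover $F\to\infty$ and $F''\to0$. Choose $r_*>3$ such that the three inequalities hold on $[r_*-1,\infty)$, and a smooth non-decreasing $\chi$ with $\chi=0$ for $r\le r_*-1$ and $\chi=1$ for $r\ge r_*$. Define $f$ by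
$$f(0)=0,\qquad f'=1-\chi(1-F').$$
Then $f(r)=r$ for $r\le r_*-1$; $f'=(1-\chi)+\chi F'$, so $0<f'\le1$; $f''=-\chi'(1-F')+\chi F''\le0$; and $f=F+\text{const}$ for $r\ge r_*$.

**Step 2: curvature and volume growth.** Let $M=\mathbb R^5$ with this metric and let $o$ be the origin. The metric is smooth because it is Euclidean near $o$. The distance from $o$ is $r$, so closed balls about $o$ are compact and $M$ is complete. The curvatures $-f''/f$ and $(1-f'^2)/f^2$ are $\ge0$; they vanish for $r\le r_*-1$, are continuous, and tend to $0$ as $r\to\infty$ since $f\to\infty$ and $f''\to0$. So all sectional curvatures are non-negative and bounded, and $\mathrm{Ric}\ge0$. Since $F\to\infty$, the additive constant does not matter, and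
$$V(o,r)=|S^4|\int_0^rf(s)^4\,ds\asymp r^\beta(\log r)^b\qquad\text{for large }r. \tag{22}$$

**Step 3: the hypothesis of Theorem B.** We show $V(z,s)\ge c\,V(o,s)$ for all $z$ and all $s>0$. Let $\rho=|z|$.

If $s\ge\rho$, then $B(z,2s)\supset B(o,s)$, so by (2) $V(z,s)\ge2^{-5}V(z,2s)\ge2^{-5}V(o,s)$.

If $s\le\rho$, write $z=(\rho,\theta_z)$. From $z$ move along the sphere of radius $\rho$ to direction $\theta$ and then radially outward. This shows that $B(z,s)$ contains all $(r,\theta)$ with $\rho<r<\rho+s/2$ and $f(\rho)\,d_{S^4}(\theta,\theta_z)<s/2$. A cap of angular radius $\alpha$ in $S^4$ has volume at least $c\min(1,\alpha)^4$, and $f$ is increasing, so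
$$V(z,s)\ge c\,s\,f(\rho)^4\min\Big(1,\frac s{f(\rho)}\Big)^4=c\,s\min(f(\rho),s)^4\ge c\,s\,f(s)^4\ge c\,V(o,s).$$
Here we used $f(s)\le s$ (as $f'\le1$), $f(s)\le f(\rho)$ (as $s\le\rho$), and $V(o,s)=|S^4|\int_0^sf^4\le|S^4|\,s\,f(s)^4$.

**Step 4: injectivity radius.** By Step 3, $\inf_zV(z,1)\ge c\,V(o,1)>0$. Together with bounded curvature this gives positive injectivity radius by the theorem of Cheeger, Gromov and Taylor (J. Diff. Geom. 17 (1982)).

**Step 5: the dichotomy on this manifold.** Since $\beta(n-1)=2n$, (22) shows that the integrand of $I_n(o)$ is comparable, for large $s$, with $\frac1{s(\log s)^{b(n-1)}}$. So $I_n(o)<\infty$ if and only if $b(n-1)>1$. By Theorem A the trajectories are separated if $b>\frac1{n-1}$; by Theorem B they are close if $b\le\frac1{n-1}$. By (12), $J_n(o)=\beta\int_1^\infty\frac{r^{\beta-1}}{V(o,r)}\,dr$, whose integrand is comparable with $\frac1{r(\log r)^b}$ for large $r$; so $J_n$ converges if and only if $b>1$.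

**Step 6: the first bullet.** For $n=2$ we have $\beta=4$, so on every $M$ (12) reads $J_2(x)=4\int_1^\infty\frac{r^3}{V(x,r)}\,dr=4I_2(x)$. So the two conditions coincide, and in the class of Theorem B they are necessary and sufficient. For $n\ge3$ the condition $J_n<\infty$ is sufficient by the Corollary. It is not necessary: choose $\frac1{n-1}<b\le1$; then the trajectories are separated although $J_n=\infty$.

**Step 7: the exponent $q$, sufficiency.** Let $M$ be arbitrary with $\mathrm{Ric}\ge0$, let $f_1(s)=s^\beta/V(x,s)$, and suppose $\int_1^\infty f_1^q\,\frac{ds}s<\infty$ with $0<q\le n-1$. We repeat the no-peaks argument of Section 6. For $r\le s\le2r$, $f_1(s)\ge r^\beta/V(x,2r)\ge2^{-d}f_1(r)$, so for $r\ge1$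
$$\int_1^\infty f_1^q\,\frac{ds}s\ge\int_r^{2r}f_1^q\,\frac{ds}s\ge\big(2^{-d}f_1(r)\big)^q\log2,$$
and $f_1$ is bounded on $[1,\infty)$. Hence $f_1^{n-1}=f_1^{n-1-q}f_1^q\le C f_1^q$, so $I_n(x)=\int_1^\infty f_1^{n-1}\frac{ds}s<\infty$ by (13), and Theorem A gives separation.

**Step 8: the exponent $q$, failure for $q>n-1$.** Take the manifold of Step 1 with $b=\frac1{n-1}$. By (22), $f_1(s)\asymp(\log s)^{-b}$ for large $s$. Since $bq>1$,
$$\int_1^\infty f_1^q\,\frac{ds}s<\infty .$$
Yet by Step 5 the trajectories are asymptotically close, and therefore, by Section 2, not asymptotically separated. So for $q>n-1$ the condition does not imply separation on all $M$ with $\mathrm{Ric}\ge0$, and Theorem C is proved. $\blacksquare$
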